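# Monochromatic copies of gap patterns in uncountable sets of reals

## 1. Three points and $\omega+1$ points, found by hand

Let $X\subset[0,1]$ have cardinality $\aleph_1$, and let $\prec$ be a well-ordering of $X$ of type $\omega_1$, so that every $p\in X$ has only countably many $\prec$-predecessors. Color the pairs of $X$ as follows: $\{a,b\}$ gets color $1$ if $<$ and $\prec$ order $a,b$ in the same way, and color $0$ otherwise. Call this the agreement coloring for $\prec$.

A set whose pairs all have color $1$ is well-ordered by $<$. A set of reals well-ordered by $<$ is countable, since we can pick a rational between each element and its successor. Likewise a set whose pairs all have color $0$ is reversely well-ordered by $<$, hence countable. So there is no uncountable monochromatic set, and we ask which countable shapes occur.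

Try the following shape: three points $y_0<y_1<y_2$, all pairs of color $1$, with the first gap smaller than the second:
$$y_1-y_0<y_2-y_1 .$$

For a set $S\subset\mathbb R$ call $p\in S$ right-rich in $S$ if $S\cap(p,p+\delta)$ is uncountable for every $\delta>0$. All but countably many points of $S$ are right-rich in $S$. Indeed, if $p$ is not, there is a rational $q>p$ with $S\cap(p,q)$ countable. For fixed $q$ let $P_q$ be the set of these $p$. If $P_q$ is nonempty and has a minimum $p_0$, then $P_q\subset\{p_0\}\cup(S\cap(p_0,q))$ is countable. If it has no minimum, choose $p_k\in P_q$ decreasing to $\inf P_q$; then $P_q\subset\bigcup_k S\cap(p_k,q)$ is countable. There are countably many $q$.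

Now choose $y_0$ right-rich in $X$, and a rational $s>y_0$ with $X\cap(s,\infty)$ uncountable; it exists because the uncountable set $X\cap(y_0,\infty)$ is the union of the sets $X\cap(s,\infty)$ over rationals $s>y_0$. Put $\delta=(s-y_0)/2$. Uncountably many points of $X$ lie in $(y_0,y_0+\delta)$, and only countably many precede $y_0$ in $\prec$, so we can take $y_1$ there with $y_0\prec y_1$. In the same way take $y_2\in X\cap(s,\infty)$ with $y_1\prec y_2$. All pairs have color $1$, the first gap is less than $\delta$, and the second exceeds $s-y_1>\delta$.

Next try $\omega+1$ points $y_0<y_1<\dots<y_\omega$ of color $1$ with $y_1-y_0>y_2-y_1>y_3-y_2>\cdots$. Choose $r$ such that $S=X\cap(-\infty,r)$ and $X\cap(r,\infty)$ are uncountable. Choose $y_0$ right-rich in $S$. Given $y_n$ right-rich in $S$, the set $S\cap(y_n,y_n+\delta)$ is uncountable for each $\delta>0$, so it contains a point $y_{n+1}$ that is again right-rich in $S$ and satisfies $y_n\prec y_{n+1}$; for $n\ge1$ take $\delta=y_n-y_{n-1}$. Finally the $y_n$ have together only countably many $\prec$-predecessors, so some $y_\omega\in X\cap(r,\infty)$ satisfies $y_n\prec y_\omega$ for all $n$.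

Three observations will recur.

* Direction matters. There is no infinite increasing sequence of color $0$, since it would be $\prec$-decreasing. Likewise there is no infinite decreasing sequence of color $1$.
* No monochromatic set has the order type $\eta$ of $\mathbb Q$.
* Uncountability was used for the point $y_\omega$. If $X$ is countable and $\prec$ comes from an injective enumeration of $X$, then a set of color $1$ has order type at most $\omega$, so it contains no increasing sequence of length $\omega+1$ and no infinite decreasing sequence. A set of color $0$ is finite or of the reverse type $\omega^*$, so it contains no infinite increasing sequence and no decreasing sequence of length $\omega+1$.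

The agreement coloring is one coloring with two colors. We now ask for arbitrary colorings with any finite number of colors and arbitrary countable patterns of gaps.

## 2. Distance similarity and two partition relations

**Definition (patterns).** For $\alpha<\omega_1$ let $(\mathbb R)^\alpha$ be the set of strictly increasing sequences $x=\langle x_i:i<\alpha\rangle$ of reals, and $(\mathbb R)^{\alpha,*}$ the set of strictly decreasing ones. The consecutive distances are $d_i(x)=|x_{i+1}-x_i|$ for $i+1<\alpha$. The sequence $x$ is *simple* if all $d_i(x)$ are different. Its distance sequence *tends to* $0$ if for every $\varepsilon>0$ only finitely many $i$ satisfy $d_i(x)\ge\varepsilon$. We call $x$ *null-simple* if it is simple and its distance sequence tends to $0$.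

**Definition (similarity).** Sequences $x,y$ indexed by $\alpha$ are *distance similar* if $d_i(x)<d_j(x)\iff d_i(y)<d_j(y)$ for all $i,j$. The class of $y\in(\mathbb R)^\alpha$ distance similar to $x$ is $\underline x$; the class of $y\in(\mathbb R)^{\alpha,*}$ distance similar to $x$ is $\underline x^*$.

For instance $(0,1,4)$, $(5,\ 5.1,\ 9)$ and the decreasing sequence $(9,\ 8.9,\ 2)$ are distance similar: the first gap is the smaller one. In a sequence of length $\omega+1$ the distances are $d_0,d_1,\dots$ only; the last point must lie above all others, but no distance involves it. A null-simple sequence of length $\omega\cdot2$ is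
$$x_n=\sum_{m<n}4^{-m},\qquad x_{\omega+n}=\tfrac43+\tfrac12\sum_{m<n}4^{-m}\qquad(n<\omega),$$
with $d_n=4^{-n}$ and $d_{\omega+n}=\tfrac12 4^{-n}$, so that $d_0>d_\omega>d_1>d_{\omega+1}>\cdots$. The order of the distances jumps back and forth between two places of the sequence.

**Definition (arrow relations).** Let $X\subset\mathbb R$, $x\in(\mathbb R)^\alpha$ and $1\le k<\omega$.

The relation $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ means that for every $f:[X]^2\to\{0,1,\dots,k\}$ at least one of the following holds:

* (a) there is $Y\subset X$ of order type $\eta$ with $f\equiv0$ on $[Y]^2$;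
* (b) there are $1\le i\le k$ and $y\in(\mathbb R)^\alpha\cup(\mathbb R)^{\alpha,*}$ with all terms in $X$, distance similar to $x$, such that $f(\{y_j,y_l\})=i$ for all $j\ne l$.

For $k=1$ the subscript is omitted. The relation $X\to(\underline x)^2_k$ means that for every $f:[X]^2\to\{0,\dots,k-1\}$ there is $y\in(\mathbb R)^\alpha$ with all terms in $X$, distance similar to $x$, all of whose pairs receive the same color.

The following is recorded as known with the problem, whose source is "On a Metric Generalization of Ramsey's Theorem" (https://users.renyi.hu/~pach/publications/metricDIMACS.pdf). For every uncountable $X\subset\mathbb R$, every $\alpha<\omega_1$ and every null-simple $x\in(\mathbb R)^\alpha$, both $X\to(\eta,\underline x\vee\underline x^*)^2$ and $X\to(\underline x)^2_2$ hold. For null-simple $x$ of length $\omega$, the relations with any $k<\omega$ hold for every $X$ of order type $\eta$. The problem asks whether, for all uncountable $X$, all $\alpha<\omega_1$ and all null-simple $x\in(\mathbb R)^\alpha$,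
$$X\to(\eta,(\underline x\vee\underline x^*)_k)^2\ \text{ for every } k<\omega,\qquad\text{and}\qquad X\to(\underline x)^2_k\ \text{ for } 3\le k<\omega .$$
We prove, in ZFC and without using the known cases, that both statements are true.

## 3. Short patterns through Ramsey's theorem

Let $X$ be uncountable and its pairs be colored with finitely many colors. Some bounded part of $X$ is uncountable, and it contains strictly increasing and strictly decreasing sequences.

Take a bounded increasing sequence in $X$. By Ramsey's theorem it has an infinite monochromatic subsequence $z_0<z_1<\cdots$, with limit $\ell$, say. Thin it out so that $\ell-z_{n+1}<(\ell-z_n)/2$. Then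
$$z_{n+1}-z_n>\tfrac12(\ell-z_n)>\ell-z_{n+1}>z_{n+2}-z_{n+1}.$$
So the pattern of length $\omega$ with $d_0>d_1>d_2>\cdots$ always has a monochromatic increasing copy. The three-point pattern with $d_0<d_1$ comes from a decreasing sequence $z_0>z_1>z_2>\cdots$ thinned in the same way: read $(z_2,z_1,z_0)$ from left to right.

Now take four points with $d_0<d_1$ and $d_1>d_2$. In the thinned increasing sequence, whenever $a<b<c$ are terms, $b-a>c-b$: if $b=z_{n+1}$, then $b-a\ge z_{n+1}-z_n>\ell-z_{n+1}>c-b$. So $d_0<d_1$ never occurs. In the thinned decreasing sequence, read from left to right, $d_1>d_2$ never occurs. This pattern consists of two tight clusters far apart, and so it must be taken from a set that has clusters. Longer patterns need clusters of clusters, and infinite ones will need transfinitely many levels.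

## 4. Why merging colors does not work

With the two-color theorem available, the sensible first attempt for $k=2$ is to merge colors $1$ and $2$. The two-color relation then gives either a copy of $\eta$ in color $0$, or, for each null-simple $x'$, a copy $y'$ of $x'$ whose pairs have colors in $\{1,2\}$. In the second case one would choose $x'$ much longer than $x$ and look for a monochromatic copy of $x$ inside $y'$.

This fails at an exact point. Whatever $x'$ was, the set $\{y'_\xi\}$ is countable, and all we know is that its pairs have colors in $\{1,2\}$. This is compatible with $f$ being the agreement coloring for an enumeration of that set, with color $2$ in the role of color $0$. By the third observation of Section 1 there is then no monochromatic copy, in either direction, of any $x$ of length at least $\omega+1$. The same happens if one merges two of three colors in $X\to(\underline x)_3^2$. As soon as we step down to a countable copy, the uncountable surroundings that could separate the remaining colors are lost. All colors have to be treated together, next to uncountable sets.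

## 5. Universal labels, and a theorem that treats all colors together

Let $X\subset\mathbb R$ be uncountable, $C$ a finite set of colors, and $f:[X]^2\to C$.

**Definition (labels).** A *label* is a pair $c=(j,\varepsilon)\in C\times\{+,-\}$. A *$c$-copy* of $x\in(\mathbb R)^\alpha$ is a sequence $y$ with all terms in $X$, distance similar to $x$, with all pairs of color $j$, where $y\in(\mathbb R)^\alpha$ if $\varepsilon=+$ and $y\in(\mathbb R)^{\alpha,*}$ if $\varepsilon=-$. The label $c$ is *universal* if for every $\alpha<\omega_1$ and every null-simple $x\in(\mathbb R)^\alpha$ there is a $c$-copy of $x$. Put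
$$C_\varepsilon=\{j\in C:(j,\varepsilon)\text{ is universal}\}\qquad(\varepsilon\in\{+,-\}).$$

In the agreement coloring, $(0,+)$ and $(1,-)$ are not universal by the first observation of Section 1, so $C_+\subset\{1\}$ and $C_-\subset\{0\}$.

**Theorem 1.** Let $X\subset\mathbb R$ be uncountable, $C$ finite, $f:[X]^2\to C$. Then there are distinct $y_n\in X$ $(n<\omega)$ such that $\{y_n:n<\omega\}$ has order type $\eta$ and, for all $m<n$:
$$y_m<y_n\Rightarrow f(\{y_m,y_n\})\in C_+,\qquad y_m>y_n\Rightarrow f(\{y_m,y_n\})\in C_-.\tag{1}$$

The position of the later point relative to the earlier one decides which set the color comes from. For the agreement coloring, (1) says exactly that $y_0\prec y_1\prec y_2\prec\cdots$.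

**Corollary 2.** Let $X\subset\mathbb R$ be uncountable and $1\le k<\omega$.

* (A) For every $f:[X]^2\to\{0,\dots,k\}$, either there is $Y\subset X$ of type $\eta$ with $f\equiv0$ on $[Y]^2$, or there are a single color $i\in\{1,\dots,k\}$ and a single direction $\varepsilon$ such that $(i,\varepsilon)$ is universal. In particular $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for all null-simple $x$.
* (B) For every $f:[X]^2\to\{0,\dots,k-1\}$ there is a single color $i$ with $(i,+)$ universal. In particular $X\to(\underline x)^2_k$ for all null-simple $x$.

**Proof of Corollary 2 from Theorem 1.** Take $(y_n)$ from Theorem 1. (A) If no $(i,\varepsilon)$ with $i\ge1$ is universal, then $C_+\cup C_-\subset\{0\}$. By (1) every pair from $Y=\{y_n:n<\omega\}$ has color $0$, and $Y$ has type $\eta$. (B) A set of type $\eta$ has no largest element, so some $n>0$ has $y_0<y_n$. By (1) $f(\{y_0,y_n\})\in C_+$, so $C_+\ne\emptyset$. $\square$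

It remains to prove Theorem 1.

## 6. Building $\eta$ point by point, and where this stalls

Call a label bad if it is not universal. The natural plan for Theorem 1 is to choose $y_0,y_1,\dots$ one after the other, keeping in each gap $g$ of the finite set chosen so far an uncountable set $W_g\subset X$ of candidates, all of which see the earlier points in permitted colors. To choose the next point in a gap $g$, we split off parts of $W_g$ for its two sides. Then we need one point $b$ that sees uncountably many members of each of finitely many uncountable sets in permitted colors.

Suppose no single point sees an uncountable set, lying on its side $\varepsilon$, entirely in color $j$ when $(j,\varepsilon)$ is bad. Then every $b$ will do. Suppose on the other hand that for the bad label $(j,+)$ this can always be done, inside every uncountable set. Then repeat: $b_0$ sees $W_1$ in color $j$, some $b_1\in W_1$ sees an uncountable $W_2\subset W_1$ in color $j$, and so on. We get an increasing monochromatic sequence of color $j$. Now use such sequences as new points. If they, too, can be made to see uncountable sets in color $j$, we get sequences of sequences, then higher clusters through all countable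 ordinals. These clusters will contain a copy of the pattern that has no copy, a contradiction. So at some level we get stuck: there are countable blocks $B$, plentiful in some uncountable $Z$, none of which sees an uncountable subset of $Z$ on the relevant side entirely in the bad color $j$.

But now the choice of a point stalls. That no block is connected to an uncountable set entirely in color $j$ says, for most $z$, only that some $b\in B$ has $f(\{b,z\})\ne j$. We need one $b$ that works for several uncountable sets and avoids several bad colors, and "some $b$" statements cannot be intersected.

Statements about most $b$ can. Put an ultrafilter $U_B$ on $B$. The color of $\{b,z\}$ is constant for $U_B$-almost all $b$; call it the limit color of $z$. If the limit color is permitted for almost all relevant $z$, finitely many requirements can be met by one $b$. So we want to show that a bad color $j$ is the limit color for only countably many $z$. Suppose it is the limit color of uncountably many $z$, so that $F_z=\{b\in B:f(\{b,z\})=j\}\in U_B$ for these $z$. To contradict stuckness we need a subblock of $B$ contained in $F_z$ for uncountably many $z$ at once. Here set theory enters.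

**Remark.** Under the continuum hypothesis this can fail, already for a block consisting of a sequence of points. Let $\mathcal U$ be any nonprincipal ultrafilter on $\omega$. We find $F_\xi\in\mathcal U$ $(\xi<\omega_1)$ such that no infinite $N\subset\omega$ is contained in uncountably many $F_\xi$. List the infinite subsets of $\omega$ as $N_\zeta$ $(\zeta<\omega_1)$. Given $\xi$, there are only countably many $N_\zeta$ with $\zeta<\xi$, and each is infinite, so by alternately choosing new points we get disjoint sets $H,H'$, each of which meets every $N_\zeta$ with $\zeta<\xi$. Since $(\omega\setminus H)\cup(\omega\setminus H')=\omega$, one of these two complements is in $\mathcal U$; call it $F_\xi$. Then $N_\zeta\not\subset F_\xi$ for all $\zeta<\xi$, so $N_\zeta\subset F_\xi$ only for $\xi\le\zeta$.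

Under Martin's axiom the obstruction of the remark disappears. The plan is to prove Theorem 1 in a forcing extension satisfying Martin's axiom and to bring the result back, which is possible because Theorem 1 and the nonexistence of copies are both statements about infinite branches of trees.

## 7. Martin's axiom, and the way back to $V$

We recall what we use. A partial order is ccc if every set of pairwise incompatible elements is countable. Forcing with a ccc order preserves $\omega_1$. $MA_{\aleph_1}$ states that for every ccc partial order and every family of at most $\aleph_1$ dense subsets there is a filter meeting all of them. The theorem of Solovay and Tennenbaum states that every model of ZFC has a ccc forcing extension satisfying $MA_{\aleph_1}$.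

Fix $X,C,f$ in the universe $V$. Let $L$ be the set of non-universal labels. For each $c\in L$ fix in $V$ an ordinal $\alpha_c<\omega_1$ and a null-simple $x_c\in(\mathbb R)^{\alpha_c}$ that has no $c$-copy in $X$. Since $X\ne\emptyset$, sequences of length at most $1$ have $c$-copies, so $\alpha_c\ge2$. Let $V[G]$ be a ccc extension of $V$ satisfying $MA_{\aleph_1}$. Then $\omega_1^{V[G]}=\omega_1^V$. The set $X$ contains in $V$ a subset of size $\omega_1^V$, so $X$ is still uncountable in $V[G]$.

**Step 1: absoluteness of branches.** This step is the tool for going back and forth. Let $T\in V$ be a tree of finite sequences, that is, a set of finite sequences closed under initial segments. We claim that if $T$ has an infinite branch in $V[G]$, it has one in $V$. Suppose it has none in $V$. Then in $V$ the relation of proper extension on $T$ is well-founded, so there is a rank function from $T$ to the ordinals that strictly decreases along proper extensions. The same function exists in $V[G]$, and an infinite branch there would give an infinite strictly decreasing sequence of ordinals.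

**Step 2: bad labels stay bad.** This step shows that for $c=(j,\varepsilon)\in L$ there is no $c$-copy of $x_c$ in $X$ in $V[G]$ either. If $\alpha_c$ is finite, a $c$-copy is a finite sequence from $X$, hence lies in $V$, where there is none. Otherwise fix in $V$ a bijection $e:\omega\to\alpha_c$. Let $T$ be the set of finite sequences $s$ from $X$ such that

* the assignment $e(i)\mapsto s_i$ $(i<|s|)$ is strictly increasing if $\varepsilon=+$, strictly decreasing if $\varepsilon=-$;
* all pairs $\{s_i,s_{i'}\}$, $i\ne i'$, have color $j$;
* all comparisons $d_\xi<d_\zeta$ of consecutive distances with $\xi,\xi+1,\zeta,\zeta+1\in\{e(i):i<|s|\}$ have the same truth value as for $x_c$.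

Then $T\in V$ is a tree, and its infinite branches correspond exactly to the $c$-copies of $x_c$ in $X$. There is none in $V$, so by Step 1 there is none in $V[G]$.

**Step 3: the copy of $\eta$ comes back.** This step shows that it suffices to find the sequence of Theorem 1 in $V[G]$, for the sets $C_+,C_-$ computed in $V$. Fix in $V$ an enumeration $(q_n)_{n<\omega}$ of $\mathbb Q$ without repetitions. Let $T\in V$ be the tree of all finite sequences $(y_0,\dots,y_{n-1})$ from $X$ such that $q_i\mapsto y_i$ is order preserving and (1) holds for all pairs of indices below $n$. An infinite branch of $T$ is a sequence $(y_n)$ with $q_n\mapsto y_n$ order preserving, so $\{y_n\}$ has type $\eta$, and with (1) for all $m<n$. If there is such a branch in $V[G]$, there is one in $V$ by Step 1, and Theorem 1 holds.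

**From now on we work in $V[G]$.** The sets $C_+,C_-,L$ are always those computed in $V$; in particular
$$j\notin C_\varepsilon\ \Longrightarrow\ (j,\varepsilon)\in L .\tag{2}$$
Some set $X\cap[-n,n]$ is uncountable, and we replace $X$ by a subset of it of cardinality $\aleph_1$. So $X$ is bounded and $|X|=\aleph_1$. Step 2 persists, since there are only fewer copies, and a sequence found in the smaller set also lies in the original one.

**Step 4: two consequences of $MA_{\aleph_1}$.** These are the only uses of the axiom.

* ($\mathfrak p$) If $\mathcal F$ is a family of at most $\aleph_1$ subsets of $\omega$ all of whose finite intersections are infinite, there is an infinite $N\subset\omega$ with $N\setminus F$ finite for all $F\in\mathcal F$.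
* ($\mathfrak b$) For any at most $\aleph_1$ functions from an infinite $N\subset\omega$ to $\omega$ there is $h:N\to\omega$ dominating each of them at all but finitely many points.

For ($\mathfrak p$), force with pairs $(s,A)$, where $s\subset\omega$ and $A\subset\mathcal F$ are finite, and $(t,A')\le(s,A)$ iff $t\supset s$, $A'\supset A$ and $t\setminus s\subset\bigcap A$ (with $\bigcap\emptyset=\omega$). This relation is transitive: if $(u,A'')\le(t,A')\le(s,A)$, then $u\setminus s=(u\setminus t)\cup(t\setminus s)\subset\bigcap A$. Two conditions $(s,A),(s,A')$ with the same first coordinate have the common extension $(s,A\cup A')$, and there are countably many $s$, so the order is ccc. For $F\in\mathcal F$ the set $\{(s,A):F\in A\}$ is dense, and for $n<\omega$ the set $\{(s,A):|s|\ge n\}$ is dense because $\bigcap A$ is infinite. Let $H$ be a filter meeting these at most $\aleph_1$ dense sets and $N=\bigcup\{s:(s,A)\in H\}$. Then $N$ is infinite. Given $F$, take $(s,A)\in H$ with $F\in A$. If $i\in N\setminus s$, then $i\in t$ for some $(t,A')\in H$; a common extension $(u,A'')$ of $(s,A)$ and $(t,A')$ shows $i\in u\setminus s\subset\bigcap A\subset F$. So $N\setminus F\subset s$ is finite.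

For ($\mathfrak b$) we may take $N=\omega$. Force with pairs $(s,A)$, where $s:n\to\omega$ for some $n<\omega$ and $A$ is a finite set of the given functions, and $(t,A')\le(s,A)$ iff $t\supset s$, $A'\supset A$ and $t(i)\ge g(i)$ for all $i\in\operatorname{dom}t\setminus\operatorname{dom}s$ and $g\in A$. Again conditions with the same $s$ are compatible, so this is ccc. The sets $\{(s,A):g\in A\}$ are dense, and so are the sets $\{(s,A):n\le|s|\}$, since $s$ may be extended by large values. Let $h$ be the union of the $s$ in a filter meeting all these sets. If $(s,A)$ is in the filter and $g\in A$, then $h(i)\ge g(i)$ for all $i\notin\operatorname{dom}s$, by taking common extensions as before. $\square$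

Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$.

## 8. Blocks and iterated ultrafilters

**Definition (blocks).** *Blocks* $B$ and their nonempty countable underlying sets $|B|\subset X$ are defined inductively.

* Each $a\in X$ gives an atom, with underlying set $\{a\}$.
* If $B_n$ $(n<\omega)$ are blocks and either $\sup|B_n|<\inf|B_{n+1}|$ for all $n$ (*increasing*) or $\inf|B_n|>\sup|B_{n+1}|$ for all $n$ (*decreasing*), then $B=(B_n)_{n<\omega}$ is a block with $|B|=\bigcup_n|B_n|$.

If $X$ contains all the points $b_{n,m}=1-2^{-n}+2^{-n-2}(1-2^{-m})$, then for each $n$ the atoms of $b_{n,0}<b_{n,1}<\cdots$ form an increasing block $B_n$ with $\inf|B_n|=1-2^{-n}$ and $\sup|B_n|=1-2^{-n}+2^{-n-2}<1-2^{-n-1}=\inf|B_{n+1}|$. So $B=(B_n)$ is an increasing block of two levels. Directions at different levels may differ.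

**Definition (subblocks).** An atom is $\le$ only itself, and nothing else is $\le$ an atom. For other blocks, $(B'_k)\le(B_n)$ iff there are $n_0<n_1<\cdots$ with $B'_k\le B_{n_k}$ for all $k$.

By induction, $B\le B$, and $B'\le B$ implies $|B'|\subset|B|$. Also, if $B=(B_n)$ is a block and $B_k'\le B_{n_k}$ with $n_0<n_1<\cdots$, then $(B'_k)$ is automatically a block of the same direction. In the increasing case,
$$\sup|B'_k|\le\sup|B_{n_k}|<\inf|B_{n_{k+1}}|\le\inf|B'_{k+1}|,$$
and the decreasing case is symmetric. In the two-level example, passing to a subblock means keeping infinitely many rows and, in each kept row, infinitely many points.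

**Definition (the ultrafilter of a block).** $U_B$ is the principal ultrafilter on $|B|$ if $B$ is an atom. For $B=(B_n)$ and $F\subset|B|$,
$$F\in U_B\iff\{n:F\cap|B_n|\in U_{B_n}\}\in\mathcal U .$$

The sets $|B_n|$ are disjoint. By induction $U_B$ is an ultrafilter: it is closed under supersets and finite intersections because the $U_{B_n}$ and $\mathcal U$ are, it does not contain $\emptyset$, and for every $F\subset|B|$, as each $n$ has exactly one of $F\cap|B_n|$, $|B_n|\setminus F$ in $U_{B_n}$, exactly one of $F$, $|B|\setminus F$ is in $U_B$.

The next lemma is the replacement for what the remark in Section 6 refuted under CH: given $\aleph_1$ sets in $U_B$, countably many subblocks suffice to get inside all of them.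

**Lemma 3.** Let $B$ be a block, $|Z|\le\aleph_1$, and $F_z\in U_B$ for $z\in Z$. There are $B^m\le B$ $(m<\omega)$ with $|B^0|\supseteq|B^1|\supseteq\cdots$ such that each $z\in Z$ has some $m$ with $|B^m|\subset F_z$.

**Proof.** We use induction on $B$. For an atom with underlying set $\{a\}$ each $F_z$ contains $a$, and $B^m=B$ works.

Let $B=(B_n)$. First we thin out the rows. Put $N_z=\{n:F_z\cap|B_n|\in U_{B_n}\}\in\mathcal U$. Finite intersections of the $N_z$ are in the nonprincipal $\mathcal U$, hence infinite. By ($\mathfrak p$) there is an infinite $N$ with $N\setminus N_z$ finite for all $z\in Z$.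

Next we thin out inside each row. For $n\in N$ apply the induction hypothesis to $B_n$ and the sets $F_z\cap|B_n|$ if $n\in N_z$, and $|B_n|$ otherwise. This gives $B_n^m\le B_n$ $(m<\omega)$ with underlying sets decreasing in $m$. For $n\in N\cap N_z$ let $g_z(n)$ be the least $m$ with $|B_n^m|\subset F_z$; for other $n\in N$ let $g_z(n)=0$.

Finally we decide how far to go in each row. By ($\mathfrak b$) take $h:N\to\omega$ such that for every $z\in Z$ we have $g_z(n)\le h(n)$ for all but finitely many $n\in N$. Let
$$B^m=(B_n^{h(n)})_{n\in N,\ n\ge m},$$
indexed in increasing order of $n$. Then $B^m\le B$, and $|B^m|$ decreases with $m$. Given $z$, if $m$ is large enough, then every $n\in N$ with $n\ge m$ satisfies $n\in N_z$ and $g_z(n)\le h(n)$, so $|B_n^{h(n)}|\subset|B_n^{g_z(n)}|\subset F_z$. Hence $|B^m|\subset F_z$. $\square$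

## 9. Ranked blocks: either all ranks occur or some rank is stuck

**Definition (closed, dense, connected).** A class $\mathcal S$ of blocks is *closed* if $B'\le B\in\mathcal S$ implies $B'\in\mathcal S$. It is *dense in* an uncountable $Z\subset X$ if every uncountable $W\subset Z$ contains $|B|$ for some $B\in\mathcal S$. For a label $c=(j,\varepsilon)$, a block $B$ is *$c$-connected to $W$* if $f(\{b,w\})=j$ for all $b\in|B|$, $w\in W$, and moreover $\sup|B|<\inf W$ if $\varepsilon=+$, while $\sup W<\inf|B|$ if $\varepsilon=-$.

The class of all atoms is closed and dense in $X$. Density in $Z$ passes to uncountable subsets of $Z$.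

**Definition (ranks).** Let $\mathcal S$ be closed and $c=(j,\varepsilon)$ a label. Put $\mathcal S_c^0=\mathcal S$. For $0<\rho<\omega_1$ let $\mathcal S_c^\rho$ be the class of blocks $B=(B_n)$, increasing if $\varepsilon=+$ and decreasing if $\varepsilon=-$, such that

1. $f(\{a,b\})=j$ for $a\in|B_m|$, $b\in|B_n|$, $m\ne n$;
2. each $B_n$ is in $\bigcup_{\sigma<\rho}\mathcal S_c^\sigma$;
3. for each $\sigma<\rho$, all but finitely many $n$ satisfy $B_n\in\bigcup_{\sigma\le\tau<\rho}\mathcal S_c^\tau$.

For example, let $\mathcal S$ be the class of atoms and $c=(j,+)$. Then $\mathcal S^1_c$ consists of the increasing $\omega$-sequences of atoms with all pairs of color $j$. A member of $\mathcal S_c^2$ is an increasing sequence of blocks, all but finitely many of them from $\mathcal S_c^1$ and the rest atoms, with all pairs of color $j$. A member of $\mathcal S_c^\omega$ has entries of finite rank, and for each $n$ all but finitely many entries have a rank at least $n$. For a general $\mathcal S$ nothing is said about colors of pairs inside a member of $\mathcal S$.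

Two facts follow by induction on $\rho$.

*Each $\mathcal S_c^\rho$ is closed.* For $\rho=0$ this is the hypothesis. Let $\rho>0$ and $B'\le B=(B_n)\in\mathcal S_c^\rho$. Then $B'=(B'_k)$ with $B'_k\le B_{n_k}$, $n_0<n_1<\cdots$, and $B'$ has the direction of $B$. Clause 1 holds because $|B'_k|\subset|B_{n_k}|$ and the $n_k$ are distinct. If $B_{n_k}\in\mathcal S_c^\tau$ with $\tau<\rho$, then $B'_k\in\mathcal S_c^\tau$ by the induction hypothesis; this gives clause 2, and clause 3 because $k\mapsto n_k$ is injective. In particular, if $B=(B_n)\in\mathcal S_c^\rho$, then the tails $(B_m)_{m>n}$ are in $\mathcal S_c^\rho$.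

*For each $B\in\mathcal S_c^\rho$ there is $A\in\mathcal S$ with $|A|\subset|B|$.* For $\rho=0$ take $A=B$. For $\rho>0$ we have $B_0\in\mathcal S_c^\sigma$ for some $\sigma<\rho$, and the induction hypothesis gives $A\in\mathcal S$ with $|A|\subset|B_0|\subset|B|$.

The next lemma makes the dichotomy of Section 6 precise.

**Lemma 4.** Let $\mathcal S$ be closed and dense in $Z$, and let $c$ be a label. Then one of the following holds.

* (i) $\mathcal S_c^\rho$ is dense in $Z$ for every $\rho<\omega_1$.
* (ii) There are $\rho<\omega_1$ and an uncountable $Z'\subset Z$ such that $\mathcal S_c^\rho$ is dense in $Z'$ and no $B\in\mathcal S_c^\rho$ with $|B|\subset Z'$ is $c$-connected to an uncountable $W\subset Z'$.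

**Proof.** Assume (ii) fails. We prove (i) by induction on $\rho$. For $\rho=0$ it is given. Let $\rho>0$ and let $W\subset Z$ be uncountable; we need a member of $\mathcal S_c^\rho$ inside $W$. Choose $\rho_n<\rho$ $(n<\omega)$ such that for each $\sigma<\rho$ all but finitely many $n$ have $\rho_n\ge\sigma$: constantly the predecessor if $\rho$ is a successor, increasing and cofinal in $\rho$ if $\rho$ is a limit (recall $\rho$ is countable).

Put $W_0=W$. Let an uncountable $W_n\subset W$ be given. By the induction hypothesis $\mathcal S_c^{\rho_n}$ is dense in $Z$, hence in $W_n$. Since (ii) fails for $\rho_n$ and $Z'=W_n$, there are $B_n\in\mathcal S_c^{\rho_n}$ with $|B_n|\subset W_n$ and an uncountable $W_{n+1}\subset W_n$ to which $B_n$ is $c$-connected.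

For $m<n$ we have $|B_n|\subset W_n\subset W_{m+1}$. So $f=j$ between $|B_m|$ and $|B_n|$. If $\varepsilon=+$, then $\sup|B_m|<\inf W_{m+1}\le\inf|B_n|$; if $\varepsilon=-$, then $\sup|B_n|\le\sup W_{m+1}<\inf|B_m|$. So $(B_n)$ is a block of the right direction satisfying clause 1. Clauses 2 and 3 hold by the choice of the $\rho_n$. Hence $(B_n)\in\mathcal S_c^\rho$, and its underlying set lies in $W$. $\square$

## 10. Reading a pattern off a ranked block

In this section we show that a block of rank $\alpha$ contains a copy of every null-simple pattern of length $\alpha$. The idea is to realize the distances in decreasing order, by cutting the index set $\alpha$ into intervals and giving each interval a block of sufficient rank.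

Take $\alpha=4$ with $d_1>d_0>d_2$, and an increasing $B=(B_n)$ of rank $4$. The largest distance is $d_1$, so cut $4=\{0,1,2,3\}$ between $1$ and $2$: give $\{0,1\}$ an entry $B_n$ of rank at least $2$, and $\{2,3\}$ the tail $(B_m)_{m>n}$. Whatever points we choose later, $y_2-y_1$ will be at least $\delta_0=\inf|B_{n+1}|-\sup|B_n|>0$. Next is $d_0$: cut $\{0,1\}$ into $\{0\}$ and $\{1\}$ inside $B_n$, using an entry and a later tail so far out that together they have diameter less than $\delta_0$. Then the gap $y_1-y_0$ is less than $\delta_0$ and at least some $\delta_1>0$. Finally cut $\{2,3\}$ inside the tail, with diameter less than $\delta_1$. The initial part of an interval goes into an entry and loses rank; the final part goes into a tail and keeps it. This works for infinite $\alpha$ because a proper initial segment has strictly smaller order type, while a final segment may have the same type. The one additional point is that limit indices must be separated from what precedes them, although no distance does so.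

**Lemma 5.** Let $c=(j,\varepsilon)$, $2\le\alpha<\omega_1$, $x\in(\mathbb R)^\alpha$ null-simple, $\mathcal S$ closed and $B\in\mathcal S_c^\alpha$. Then there is a $c$-copy of $x$ with all terms in $|B|$.

**Proof.** Reflection $t\mapsto-t$ turns $X$ into $-X$, interchanges increasing and decreasing blocks as well as increasing and decreasing sequences, and does not change distances; it turns the case $\varepsilon=-$ into the case $\varepsilon=+$. So assume $\varepsilon=+$. By convention limit ordinals are nonzero.

For a nonempty interval $I\subset\alpha$ let $\tau(I)$ be its order type. Say that a block $v$ *fits* $I$ if $v\in\mathcal S_c^\rho$ for some $\rho\ge\tau(I)$, or if $I$ is a singleton and $v\in\mathcal S_c^\rho$ for some $\rho\ge0$.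

**Step 1: splitting.** This is the basic cut. Let $v$ fit a non-singleton $I$, let $I=I'\cup I''$ with $I'<I''$ both nonempty, and let $0<\delta\le\infty$. We claim that there are $v'$ fitting $I'$ and $v''$ fitting $I''$ with
$$|v'|\cup|v''|\subset|v|,\quad \sup|v'|<\inf|v''|,\quad f=j\text{ between }|v'|\text{ and }|v''|,\quad \operatorname{diam}(|v'|\cup|v''|)<\delta .$$

We have $v\in\mathcal S_c^\rho$ with $\rho\ge\tau(I)\ge2$, so $v=(B_n)$ is an increasing block satisfying clauses 1–3. As $I'$ is a proper initial segment of $I$, $\tau(I')<\tau(I)\le\rho$. By clause 3 with $\sigma=\tau(I')$, all but finitely many $n$ satisfy $B_n\in\mathcal S_c^\tau$ for some $\tau\ge\tau(I')$. Since $X$ is bounded and $\inf|B_n|\le\sup|B_n|<\inf|B_{n+1}|$, the numbers $\inf|B_n|$ converge to $\sup|v|$, so $\operatorname{diam}\bigcup_{m\ge n}|B_m|\le\sup|v|-\inf|B_n|\to0$. Choose $n$ such that $B_n\in\mathcal S_c^\tau$ for some $\tau\ge\tau(I')$ and this diameter is less than $\delta$. Put $v'=B_n$ and $v''=(B_m)_{m>n}$. Then $v'$ fits $I'$. As a tail, $v''\in\mathcal S_c^\rho$, and $\rho\ge\tau(I)\ge\tau(I'')$, so $v''$ fits $I''$. The order condition holds because $\sup|B_n|<\inf|B_{n+1}|=\inf|v''|$, and the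 color condition by clause 1.

**Step 2: the partitions.** In this step we apply the cuts in the order of the distances. Let $D=\{i:i+1<\alpha\}$. Since the $d_i(x)$ are different and for each $\varepsilon'>0$ only finitely many are at least $\varepsilon'$, we can enumerate $D$ as $i_0,i_1,\dots$ (finite or of type $\omega$) with $d_{i_0}(x)>d_{i_1}(x)>\cdots$. We construct finite partitions $\mathcal I_n$ of $\alpha$ into nonempty intervals, with a block $v_I$ fitting $I$ for each $I\in\mathcal I_n$, such that for $I<I'$ in $\mathcal I_n$
$$\sup|v_I|<\inf|v_{I'}|\quad\text{and}\quad f=j\text{ between }|v_I|\text{ and }|v_{I'}|,\tag{3}$$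
and such that

* (P1) no non-singleton $I\in\mathcal I_n$ has a maximum which is a limit ordinal;
* (P2) for $\xi\in D$, the ordinals $\xi,\xi+1$ lie in different members of $\mathcal I_n$ iff $\xi\in\{i_m:m<n\}$.

*Start.* Begin with the partition $\{\alpha\}$ and $v_\alpha=B$, which fits. If $\alpha=\lambda+1$ with $\lambda$ a limit, split once, with $\delta=\infty$, into $\lambda$ and $\{\lambda\}$. This separates no pair $\xi,\xi+1$, as $\lambda$ is not a successor. The result is $\mathcal I_0$. (P2) holds for $n=0$. (P1) holds: in the split case $\lambda$ has no maximum, and otherwise $\alpha$ either has no maximum or has a maximum which is not a limit.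

*Stage $n$* (as long as $i_n$ exists). By (P2) some $I\in\mathcal I_n$ contains both $i_n$ and $i_n+1$. Split $I$ by Step 1 into $I'=I\cap(i_n+1)$ and $I''=I\setminus I'$ with $\delta=\delta_{n-1}$, where $\delta_{-1}=\infty$, and put
$$\delta_n=\inf|v_{I''}|-\sup|v_{I'}|>0 .$$
If $i_n$ is a limit and $I'\ne\{i_n\}$, split $I'$ further into $I'\setminus\{i_n\}$ and $\{i_n\}$ with $\delta=\infty$; the number $\delta_n$ is the one computed before this further split. All other members of $\mathcal I_n$ and their blocks are kept. This gives $\mathcal I_{n+1}$.

We check the conditions. (3) persists, since it holds between the new pieces by Step 1, and between a new and an old piece because new underlying sets are subsets of old ones. For (P1): if $I''$ has a maximum, it is $\max I$; so if $I''$ were a non-singleton with limit maximum, so would be $I$. The maximum of $I'$ is $i_n$; if $i_n$ is a limit, then either $I'=\{i_n\}$ or $I'$ was split into the singleton $\{i_n\}$ and $I'\setminus\{i_n\}$, which has no maximum, since with $\xi<i_n$ it contains $\xi+1<i_n$. For (P2): the first split separates, among the pairs $\xi,\xi+1$ inside $I$, only the pair with $\xi=i_n$. The further split could separate only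 a pair with $\xi+1=i_n$, and there is none when $i_n$ is a limit.

**Step 3: every $\xi<\alpha$ eventually becomes a singleton of the partition.** This ensures that the process ends in points. First, $\xi$ is eventually the maximum of its interval: if $\xi+1=\alpha$, from the start; otherwise $\xi=i_m$ for some $m$, and then after stage $m$, by (P2). If $\xi$ is a limit, (P1) then says that the interval is $\{\xi\}$. If $\xi=0$, an interval with maximum $0$ is $\{0\}$. If $\xi=\zeta+1$, then $\zeta\in D$, say $\zeta=i_l$, and after stage $l$ the ordinal $\xi$ is also the minimum of its interval, so the interval is $\{\xi\}$.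

**Step 4: the copy.** Here we choose the points and verify the distances. Singletons and their blocks are never changed again, since stage $n$ splits only an interval containing two points $i_n,i_n+1$ and a non-singleton $I'$. Pick $y_\xi\in|v_{\{\xi\}}|$ for $\xi<\alpha$. For $\xi<\zeta$, at a stage where both are singletons, (3) gives $y_\xi<y_\zeta$ and $f(\{y_\xi,y_\zeta\})=j$. Underlying sets only shrink under later splittings, so at stage $n$ we have $y_{i_n}\in|v_{I'}|$ and $y_{i_n+1}\in|v_{I''}|$. Hence
$$\delta_n\le y_{i_n+1}-y_{i_n}<\delta_{n-1},$$
the first by definition of $\delta_n$, the second because $\operatorname{diam}(|v_{I'}|\cup|v_{I''}|)<\delta_{n-1}$. So $d_{i_0}(y)\ge\delta_0>d_{i_1}(y)\ge\delta_1>\cdots$. The distances of $y$ are ordered as those of $x$, so $y$ is distance similar to $x$, and $y$ is a $c$-copy with terms in $|B|$. $\square$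

## 11. All bad labels stuck at once, and limit colors

**Definition (stuck labels).** For $Z\subset X$ uncountable and $\mathcal S$ closed and dense in $Z$, let $K(\mathcal S,Z)$ be the set of labels $c$ such that no $B\in\mathcal S$ with $|B|\subset Z$ is $c$-connected to an uncountable $W\subset Z$.

**Lemma 6.** There are an uncountable $Z\subset X$ and a closed $\mathcal S$ dense in $Z$ with $L\subset K(\mathcal S,Z)$.

**Proof.** The class of atoms is closed and dense in $X$, so there are pairs $(\mathcal S,Z)$ as in the definition. The set $L$ is finite, so choose such a pair with $|L\cap K(\mathcal S,Z)|$ maximal. Suppose there is $c\in L\setminus K(\mathcal S,Z)$, and apply Lemma 4 to $\mathcal S,Z,c$.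

Alternative (i) is impossible: with $\rho=\alpha_c$ it gives some $B\in\mathcal S_c^{\alpha_c}$ with $|B|\subset Z$, and since $\alpha_c\ge2$, Lemma 5 gives a $c$-copy of $x_c$ in $X$, contradicting Step 2 of Section 7.

So (ii) holds, with $\rho$ and $Z'$, say. Put $\mathcal S'=\mathcal S_c^\rho$. It is closed by Section 9, it is dense in $Z'$, and $c\in K(\mathcal S',Z')$. Moreover $K(\mathcal S,Z)\subset K(\mathcal S',Z')$. Indeed, suppose $B\in\mathcal S'$ with $|B|\subset Z'$ is $c'$-connected to an uncountable $W\subset Z'$. By Section 9 there is $A\in\mathcal S$ with $|A|\subset|B|\subset Z$, and $A$ is also $c'$-connected to $W\subset Z$; so $c'\notin K(\mathcal S,Z)$. Thus $L\cap K(\mathcal S',Z')$ contains $L\cap K(\mathcal S,Z)$ and also $c$, contradicting maximality. $\square$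

Fix $(\mathcal S,Z)$ as in Lemma 6. For a block $B$ and $z\in Z\setminus|B|$, the sets $\{b\in|B|:f(\{b,z\})=j\}$ $(j\in C)$ partition $|B|$ into finitely many pieces. Let $\lim_Bz$ be the unique $j\in C$ whose piece is in $U_B$.

**Lemma 7.** Let $B\in\mathcal S$ with $|B|\subset Z$. For all but countably many $z\in Z$ with $z>\sup|B|$ we have $\lim_Bz\in C_+$. For all but countably many $z\in Z$ with $z<\inf|B|$ we have $\lim_Bz\in C_-$.

**Proof.** Suppose the first statement fails. As $C$ is finite, there are $j\notin C_+$ and an uncountable $Z_1\subset Z\cap(\sup|B|,\infty)$ with $\lim_Bz=j$ for all $z\in Z_1$. We have $|Z_1|\le|X|=\aleph_1$, so Lemma 3 applies to the sets $F_z=\{b\in|B|:f(\{b,z\})=j\}\in U_B$, $z\in Z_1$. It gives $B^m\le B$ $(m<\omega)$ such that each $z\in Z_1$ has some $m$ with $|B^m|\subset F_z$. There are countably many $m$, so for one $m$ uncountably many $z\in Z_1$ satisfy $|B^m|\subset F_z$. Each of them exceeds some rational greater than $\sup|B|$, so for one rational $r>\sup|B|$ uncountably many of them exceed $r$; let $W$ be the set of these.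

Now $B^m\in\mathcal S$ since $\mathcal S$ is closed, $|B^m|\subset|B|\subset Z$, $\sup|B^m|\le\sup|B|<r\le\inf W$, and $f=j$ between $|B^m|$ and $W$. So $B^m$ is $(j,+)$-connected to the uncountable $W\subset Z$. But $j\notin C_+$ gives $(j,+)\in L\subset K(\mathcal S,Z)$ by (2), a contradiction.

The second statement is proved in the same way, with $j\notin C_-$, a rational $r<\inf|B|$, and $W\subset(-\infty,r)$; then $B^m$ is $(j,-)$-connected to $W$. $\square$

## 12. Building the copy of $\eta$

We now complete the proof of Theorem 1. By Step 3 of Section 7 it suffices to construct in $V[G]$ points $y_n\in Z$ such that $q_n\mapsto y_n$ is order preserving and (1) holds. We choose them one by one. Before step $n$, for each of the $n+1$ gaps $g$ of $\{y_0,\dots,y_{n-1}\}$, that is, the complementary open intervals, we have an uncountable $W_g\subset Z\cap g$ such that for $i<n$ and $w\in W_g$: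
$$f(\{y_i,w\})\in C_+\ \text{ if } y_i<w,\qquad f(\{y_i,w\})\in C_-\ \text{ if } w<y_i.\tag{4}$$
Initially there is one gap, $\mathbb R$, with $W_{\mathbb R}=Z$.

**Step $n$, part 1: a block in the right gap.** This part prepares the place for $y_n$. Let $g$ be the gap corresponding to the position of $q_n$ among $q_0,\dots,q_{n-1}$. All but countably many points of $W_g$ are condensation points of $W_g$ (every neighborhood contains uncountably many points of $W_g$), because the others are covered by the countably many rational intervals that meet $W_g$ in a countable set. Take three condensation points and rationals $r<s$ separating them. Then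
$$P=W_g\cap(-\infty,r),\qquad W_g\cap(r,s),\qquad R=W_g\cap(s,\infty)$$
are uncountable. Since $\mathcal S$ is dense in $Z$, there is $B\in\mathcal S$ with $|B|\subset W_g\cap(r,s)$.

**Step $n$, part 2: limit colors are permitted.** Here we prepare the sets that $y_n$ has to serve. Let $E_0,\dots,E_{n+1}$ list $P$, $R$ and all $W_{g'}$ with $g'\ne g$. Each $E_l$ is contained in $(\sup|B|,\infty)$, and we put $\varepsilon_l=+$, or in $(-\infty,\inf|B|)$, and we put $\varepsilon_l=-$. For $P$ and $R$ this holds because $r\le\inf|B|$ and $\sup|B|\le s$. For $W_{g'}$ it holds because some $y_i$, depending only on $g$ and $g'$, lies strictly between any point of $g'$ and any point of $g$. By Lemma 7, after discarding countably many points from each $E_l$, we have $\lim_Bz\in C_{\varepsilon_l}$ for all $z\in E_l$, and each $E_l$ is still uncountable.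

**Step $n$, part 3: one point for all sets.** In this part we pick $y_n$. For $b\in|B|$ put $E_l^b=\{z\in E_l:f(\{b,z\})\in C_{\varepsilon_l}\}$. We claim that some $b\in|B|$ has all $E_l^b$ $(l\le n+1)$ uncountable. For each $l$ the set $\bigcup\{E_l^b:b\in|B|,\ E_l^b\text{ countable}\}$ is countable, since $|B|$ is countable; choose $z_l\in E_l$ outside it. Since $\lim_Bz_l\in C_{\varepsilon_l}$, the set $\{b\in|B|:f(\{b,z_l\})\in C_{\varepsilon_l}\}$ is in $U_B$. These are finitely many sets in an ultrafilter, so there is $b$ in their intersection. Then $z_l\in E_l^b$ for every $l$, and by the choice of $z_l$ the set $E_l^b$ is not countable.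

**Step $n$, part 4: the next stage.** We put $y_n=b$ and check that everything continues. Since $b\in W_g\subset Z\cap g$, the assignment $q_i\mapsto y_i$ $(i\le n)$ is order preserving, and by (4) the pairs $\{y_i,y_n\}$, $i<n$, satisfy (1). Let the sets $E_l^b$ be the new candidate sets: those coming from $P$ and $R$ belong to the lower and upper of the two gaps into which $y_n$ divides $g$, and the others to the old gaps $g'\ne g$. They are uncountable subsets of the old candidate sets, so (4) persists for $i<n$. For $i=n$, (4) holds by definition of $E_l^b$: if $\varepsilon_l=+$, then $y_n<z$ and $f(\{y_n,z\})\in C_+$ for $z\in E_l^b$, and symmetrically for $\varepsilon_l=-$.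

The sequence $(y_n)$ obtained in this way is as required in $V[G]$. By Step 3 of Section 7 such a sequence exists in $V$. This proves Theorem 1, and with it Corollary 2. So both universal statements in the problem are true. $\blacksquare$

## 13. Which patterns are possible, and which hypotheses are needed

The results of this section are complements and are not needed for the problem. The first says exactly which sequences $x$ are allowed.

**Theorem 8.** For $1\le\alpha<\omega_1$ and arbitrary $x\in(\mathbb R)^\alpha$ the following are equivalent.

1. $x$ is simple and for every $i$ only finitely many $j$ satisfy $d_j(x)>d_i(x)$.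
2. $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for all uncountable $X\subset\mathbb R$ and all $1\le k<\omega$.
3. $X\to(\underline x)^2_k$ for all uncountable $X\subset\mathbb R$ and all $1\le k<\omega$.
4. Every uncountable $X\subset\mathbb R$ contains all terms of some $y\in(\mathbb R)^\alpha\cup(\mathbb R)^{\alpha,*}$ distance similar to $x$.

**Proof.** $1\Rightarrow2,3$: By 1 we can enumerate the $i$ with $i+1<\alpha$ as $i_0,i_1,\dots$ with $d_{i_0}(x)>d_{i_1}(x)>\cdots$. Put $d'_{i_n}=2^{-n}$ and $x'_\xi=\sum_{\zeta<\xi}d'_\zeta$ for $\xi<\alpha$; the sums converge, and $\zeta<\xi<\alpha$ implies $\zeta+1<\alpha$, so $d'_\zeta$ is defined. Then $x'$ is strictly increasing with $d_\xi(x')=d'_\xi$, so it is null-simple and distance similar to $x$. Both relations depend only on the similarity class, so Corollary 2 applies.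

$2\Rightarrow4$: Use $k=1$ and $f\equiv1$; alternative (a) is impossible. $3\Rightarrow4$: Use $k=1$.

$4\Rightarrow1$: Let $X\subset(0,1)$ be uncountable and linearly independent over $\mathbb Q$; for instance, rescale the members of a Hamel basis by nonzero rationals. Let $y$ be as in 4. Suppose $d_i(y)=d_j(y)$ with $i<j$. Since $y$ is monotone, $y_{i+1}-y_i=y_{j+1}-y_j$. This is a nontrivial rational linear relation among elements of $X$ (if $j=i+1$, it reads $2y_{i+1}=y_i+y_{i+2}$), which is impossible. So $y$ is simple, hence so is $x$, because equality of two distances is determined by the comparisons. The open intervals between $y_j$ and $y_{j+1}$ are pairwise disjoint subsets of $(0,1)$, so for each $i$ only finitely many $j$ have $d_j(y)\ge d_i(y)$. The same then holds for $x$. $\square$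

**Theorem 9.**

* (a) Let $\omega+1\le\alpha<\omega_1$ and let $x\in(\mathbb R)^\alpha$ be null-simple. For $X\subset\mathbb R$ the following are equivalent: $X$ is uncountable; $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for all $1\le k<\omega$; $X\to(\eta,\underline x\vee\underline x^*)^2$; $X\to(\underline x)^2_k$ for all $1\le k<\omega$; $X\to(\underline x)^2_2$.
* (b) For infinite $\alpha$, any $x\in(\mathbb R)^\alpha$ and any $X\subset\mathbb R$, the relation $X\to(\eta,\underline x\vee\underline x^*)^2$ becomes false if in alternative (b) of its definition only $y\in(\mathbb R)^\alpha$, or only $y\in(\mathbb R)^{\alpha,*}$, are allowed.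
* (c) There is $f:[\mathbb R]^2\to\omega\setminus\{0\}$ with no monochromatic $3$-element set.

**Proof.** (a) If $X$ is uncountable, all relations hold by Corollary 2. If $X$ is countable, enumerate it injectively and let $f$ be the agreement coloring for the enumeration: $f=1$ on pairs where $<$ agrees with the enumeration, $f=0$ otherwise. A set homogeneous in color $1$ has order type at most $\omega$, so it contains neither an increasing $(\omega+1)$-sequence nor an infinite decreasing sequence. A set homogeneous in color $0$ is finite or of type $\omega^*$, so it contains no copy of $\eta$ and no infinite increasing sequence. So $X\to(\eta,\underline x\vee\underline x^*)^2$ and $X\to(\underline x)_2^2$ fail, and with them the relations for all $k$.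

(b) Let $\prec$ well-order $X$. If $f=0$ on pairs where $<$ and $\prec$ agree and $f=1$ otherwise, then sets homogeneous in color $0$ are well-ordered by $<$, so they contain no copy of $\eta$. Sets homogeneous in color $1$ contain no infinite increasing sequence, since it would be $\prec$-decreasing. So allowing only $y\in(\mathbb R)^\alpha$ makes the relation false. Interchange the two colors: now sets homogeneous in color $0$ are reversely well-ordered by $<$ and contain no copy of $\eta$, and sets homogeneous in color $1$ are well-ordered by $<$ and contain no infinite decreasing sequence. So allowing only $y\in(\mathbb R)^{\alpha,*}$ makes the relation false.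

(c) Let $\{r_n:n\ge1\}=\mathbb Q$, and for $a<b$ let $f(\{a,b\})$ be the least $n$ with $a<r_n\le b$. For $a<b<c$ no $r_n$ satisfies both $a<r_n\le b$ and $b<r_n\le c$, so $f(\{a,b\})\ne f(\{b,c\})$. $\square$
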